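# Critical Dirac potentials and the profile $A/(1+B|x|^2)$

## 1. A quadratic form, and a test spinor that remembers only a modulus

Fix $m>0$, an integer $d\ge1$ and a real number $p>d$. Let $\alpha_1,\dots,\alpha_d,\beta$ be Hermitian $N\times N$ matrices with
$$\alpha_j\alpha_k+\alpha_k\alpha_j=2\delta_{jk},\qquad \alpha_j\beta+\beta\alpha_j=0,\qquad \beta^2=1 .$$
For a vector $\xi$ write $\alpha\cdot\xi=\sum_j\xi_j\alpha_j$, so that $(\alpha\cdot\xi)^2=|\xi|^2$. Write $\alpha\cdot\nabla=\sum_j\alpha_j\partial_j$ and $\mathbb D=-i\,\alpha\cdot\nabla$. Then $\mathbb D^2=-\Delta$, hence $\|\mathbb Du\|_2=\|\nabla u\|_2$ for $u\in H^1$. Let $P_\pm=\frac{1\pm\beta}2$. Since $\alpha_j$ anticommutes with $\beta$, it exchanges $\operatorname{Ran}P_+$ and $\operatorname{Ran}P_-$; since $\alpha_j^2=1$, it does so bijectively, and both spaces are nonzero.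

Here is the object on which everything turns. For $0\le V\in L^p(\mathbb R^d)$ and $\varphi\in H^1(\mathbb R^d,\operatorname{Ran}P_+)$ put
$$Q(V,\varphi)=\int\frac{|\alpha\cdot\nabla\varphi|^2}{V}+2m\int|\varphi|^2-\int V|\varphi|^2\ \in(-\infty,+\infty], \tag{1}$$
with $0/0=0$ and $c/0=+\infty$ for $c>0$. The last integral is finite: put
$$a=\frac p{p-1},\qquad q=\frac{2p}{p-1}=2a .$$
Then $\frac1q=\frac12-\frac1{2p}$, so $p>d$ gives $H^1\subset L^q$, and $\frac1p+\frac2q=1$, so Hölder gives $V|\varphi|^2\in L^1$.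

The second ingredient is a test spinor. Given a spinor field $\Psi$, let $V=|\Psi|^{2/(p-1)}$, throw away the direction of $\Psi$, and keep only
$$V^{p/2}\varphi_0=|\Psi|^{a}\varphi_0,\qquad \varphi_0\in\operatorname{Ran}P_+\ \text{constant},\ |\varphi_0|=1 .$$

What are they for? We shall study solutions of the nonlinear equation $\mathbb D\Psi+2mP_+\Psi=V\Psi$, $V=|\Psi|^{2/(p-1)}$, which describes potentials that pull an eigenvalue of a Dirac operator all the way down to the lower edge of its spectral gap. A certain number $\alpha_*$ measures how large $\|V\|_p$ must be for this to happen. We shall prove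
$$Q(V,V^{p/2}\varphi_0)\le0\ \text{ for every solution},\qquad Q(V,\cdot)\ge0\ \text{ whenever }\|V\|_p\le\alpha_* . \tag{2}$$
The first inequality comes from a pointwise identity whose defect is a sum of squares; the second comes from spectral theory. At $\|V\|_p=\alpha_*$ both hold, the squares vanish, and their vanishing determines $V$.

## 2. The lowest eigenvalue in the gap, and the critical level

The free Dirac operator is $D_m=\mathbb D+m\beta$. It is self-adjoint on $H^1(\mathbb R^d,\mathbb C^N)\subset L^2$, with spectrum $(-\infty,-m]\cup[m,\infty)$. For $d=1$ one can take $N=2$, $\alpha_1=\sigma_1$, $\beta=\sigma_3$; for $d=2$, $N=2$, $\alpha_1=\sigma_1$, $\alpha_2=\sigma_2$, $\beta=\sigma_3$, with the Pauli matrices $\sigma_j$. In both cases $\operatorname{Ran}P_+$ is the first coordinate axis of $\mathbb C^2$.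

**Definition (lowest eigenvalue).** For $0\le V\in L^p$ let $\lambda_D(V)$ be the lowest eigenvalue of $D_m-V$ in $(-m,m)$, with $\lambda_D(V)=m$ if there is none. Set
$$\Lambda_D(\nu,p)=\inf\{\lambda_D(V):\ 0\le V\in L^p,\ \|V\|_p=\nu\}.$$
A potential attaining the infimum is called optimal. (The matrices are called $\alpha_j$, so I write $\nu$ for the norm; the critical norm below keeps the name $\alpha_*$.)

We take the following facts as known.

- (i) For all $p\ge d\ge1$ there is $\alpha_*=\alpha_*(p,d)>0$, depending also on $m$, such that for $\|V\|_p<\alpha_*$ the number $\lambda_D(V)$ is well defined and lies in $(-m,m]$. Moreover $\Lambda_D(\nu,p)>-m$ for $\nu<\alpha_*$.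
- (ii) The map $\nu\mapsto\Lambda_D(\nu,p)$ is continuous and decreasing on $[0,\alpha_*)$, from the value $m$ at $\nu=0$ onto all values down to $-m$ (excluded).
- (iii) If $(p,d)\neq(1,1)$, there are an optimal potential $V_*$ and an (unnormalized) eigenstate $\Psi_*$ with $V_*=|\Psi_*|^{2/(p-1)}$, $D_m\Psi_*-|\Psi_*|^{2/(p-1)}\Psi_*=\Lambda_D(\nu,p)\Psi_*$ and $\int|\Psi_*|^{q}=\int V_*^p=\nu^p$.
- (iv) For $d=1$, $p>1$, the optimal potential is, up to translations, $1/(\cosh^2(Bx)+C)$ if $\nu<\alpha_*$ and $A/(1+Bx^2)$ if $\nu=\alpha_*$, for some constants $A,B,C>0$.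

At $\nu=\alpha_*$ the level reaches the edge $-m$ of the lower essential spectrum, and "optimal" needs its own definition.

**Definition (critical optimal potential).** An optimal potential at the critical point is a $V\ge0$ with $\|V\|_p=\alpha_*$ and $V=|\Psi|^{2/(p-1)}$, where $0\ne\Psi\in L^q(\mathbb R^d,\mathbb C^N)$ solves in the sense of distributions the critical NLD equation
$$D_m\Psi-|\Psi|^{\frac2{p-1}}\Psi=-m\Psi .$$

Since $|\Psi|^q=V^p$, we have $\int|\Psi|^q=\alpha_*^p$. Note that $\Psi$ need not be in $L^2$: it is an eigenstate or only a resonance at energy $-m$.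

The question, posed as an open conjecture in the Oberwolfach report with doi:10.4171/owr/2023/39, is: for $d\ge2$ and $p>d$, is every optimal potential at the critical point, up to translations, of the Aubin–Talenti form $V(x)=\frac{A}{1+B|x|^2}$ with $A,B>0$? The answer is yes. Put
$$b=\frac{2m}{p-d},\qquad\text{so that}\qquad 2m+bd=pb .$$

**Theorem A.** Let $p>d\ge1$. Every optimal potential at the critical point is $V=\frac{pb}{1+b^2|x-x_0|^2}$ for some $x_0\in\mathbb R^d$. The corresponding $\Psi$ are exactly $\Psi=V^{p/2}\big(1+ib\,\alpha\cdot(x-x_0)\big)\varphi_0$ with $\beta\varphi_0=\varphi_0$ and $|\varphi_0|^2=\frac1{pb}$.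

**Theorem B.** Let $p>d\ge1$.

1. Every nonzero $\Psi\in L^q$ solving the critical NLD equation satisfies $\int|\Psi|^q\ge\alpha_*^p$, with equality iff $\Psi$ is as in Theorem A.
2. Critical optimal potentials exist, and
$$\alpha_*(p,d)^p=p^p\,\pi^{d/2}\Big(\frac{2m}{p-d}\Big)^{p-d}\frac{\Gamma(p-\frac d2)}{\Gamma(p)} .$$
3. If $0\le V\in L^p$ and $\|V\|_p\le\alpha_*$, then $Q(V,\varphi)\ge0$ for all $\varphi\in H^1(\mathbb R^d,\operatorname{Ran}P_+)$. If $\varphi\ne0$, equality holds iff $V=\frac{pb}{1+b^2|x-x_0|^2}$ and $\varphi=V^{p/2}\varphi_0$ for some $x_0$ and a constant $0\neq\varphi_0\in\operatorname{Ran}P_+$.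

The classification in Theorem A will use only facts (i) and (ii); fact (iii) enters only through B(2).

**Example.** Take $m=1$, $d=2$, $p=3$, so $b=2$. The theorem says $V=\frac{6}{1+4|x|^2}$ and, with Pauli matrices and $x_0=0$, $\Psi=V^{3/2}\,\big(1,\ 2i(x_1+ix_2)\big)c$, $|c|^2=\frac16$. Indeed $|\Psi|^2=V^3\cdot\frac{1+4|x|^2}6=V^2=V^{p-1}$. The norm is $\int V^3=216\cdot\pi\int_0^\infty\frac{2r\,dr}{(1+4r^2)^3}=216\cdot\frac\pi4\cdot\frac12=27\pi$, and B(2) gives $27\cdot\pi\cdot2\cdot\frac{\Gamma(2)}{\Gamma(3)}=27\pi$. In general $|\Psi|^2=V^{p-1}$ decays like $|x|^{-2(p-1)}$, so these $\Psi$ lie in $L^2$ iff $2(p-1)>d$. This is automatic for $p>d\ge2$, but for $d=1$ it fails when $1<p\le\frac32$, and then $\Psi$ is only a resonance.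

**Notation kept throughout.** Write $(u,v)=\mathrm{Re}\langle u,v\rangle$ on $\mathbb C^N$. For this real inner product $\alpha_j$ is symmetric, while $i$ and $-i\alpha_j$ are skew. For $\Psi$ write $\Phi=P_+\Psi$, $X=P_-\Psi$, $\rho=|\Psi|$. As $D_m+m=\mathbb D+2mP_+$, the critical equation is $\mathbb D\Psi+2m\Phi=V\Psi$. Applying $P_\pm$ and using that $\mathbb D$ exchanges the two ranges, it becomes $\mathbb D\Phi=VX$, $\mathbb DX=(V-2m)\Phi$, that is,
$$(\alpha\cdot\nabla)\Phi=iVX,\qquad (\alpha\cdot\nabla)X=i(V-2m)\Phi,\qquad V=\rho^{2/(p-1)} . \tag{3}$$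
We shall use constantly
$$\rho^2=V^{p-1},\qquad V\rho^2=V^p=\rho^q,\qquad \rho^{2a-2}=V,\qquad \rho^a=V^{p/2},\qquad W:=\int V^p .$$

## 3. Eliminating the lower component

Where does $Q$ come from? Write the linear equation $(D_m+m-V)(\varphi+\chi)=0$ with $\varphi\in\operatorname{Ran}P_+$, $\chi\in\operatorname{Ran}P_-$: it says $\mathbb D\chi+(2m-V)\varphi=0$ and $\mathbb D\varphi-V\chi=0$. Solve the second for $\chi=\mathbb D\varphi/V$, insert it in the first, and pair with $\varphi$. The result is $Q(V,\varphi)=0$. So $Q(V,\cdot)$ is the Schur-complement form of $D_m-V$ at energy $-m$.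

**Example (one frequency, constant potential).** Let $d=1$, $N=2$, and replace $V$ by a constant $v>0$ and $-i\partial$ by a number $k$. Then $D_m+m-V$ becomes $\begin{pmatrix}2m-v&k\\k&-v\end{pmatrix}$, with eigenvalues $m-v\pm\sqrt{m^2+k^2}$, and $Q$ becomes $\frac{k^2}v+2m-v$. If $v\le m$ the upper eigenvalue is nonnegative, and so is $\frac{k^2}v+2m-v$. If $v\ge m$, the upper eigenvalue is $\ge0$ iff $m^2+k^2\ge(v-m)^2$, i.e. iff $\frac{k^2}v+2m-v\ge0$. So $Q\ge0$ says precisely that the upper level has not been pushed below energy $-m$. This is the reason to expect the second inequality in (2).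

The form is monotone in $V$. If $\int\frac{|\alpha\cdot\nabla\varphi|^2}V<\infty$ and $t>1$, then directly from (1)
$$Q(tV,\varphi)=Q(V,\varphi)-\Big(1-\frac1t\Big)\int\frac{|\alpha\cdot\nabla\varphi|^2}V-(t-1)\int V|\varphi|^2 . \tag{4}$$

## 4. The line, by hand

Let $d=1$, $N=2$, $\alpha_1=\sigma_1$, $\beta=\sigma_3$, and write a nonzero solution as $\Psi=(u,iy)$ with complex $u,y$. Then (3) reads
$$u'=-Vy,\qquad y'=(V-2m)u,\qquad V=(|u|^2+|y|^2)^{1/(p-1)} .$$
By Lemma 1 below, $\Psi$ is $C^1$ with bounded derivative; as $\Psi\in L^q$, it tends to $0$ at $\pm\infty$.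

There are two first integrals. First, $(\bar uy)'=-V|y|^2+(V-2m)|u|^2$ is real, so $\mathrm{Im}(\bar uy)$ is constant. Second, $(|u|^2)'=-2V\,\mathrm{Re}(\bar uy)$ and $(\rho^2)'=-4m\,\mathrm{Re}(\bar uy)$. Since $V^p=(\rho^2)^{p/(p-1)}$, we have $(V^p)'=\frac p{p-1}V(\rho^2)'$, and therefore
$$\Big(\frac{p-1}{2p}V^p-m|u|^2\Big)'=\tfrac12V(\rho^2)'+2mV\,\mathrm{Re}(\bar uy)=0 .$$
Both constants are $0$ by decay. With $b=\frac{2m}{p-1}$ the second says $V^p=pb|u|^2$. If $u$ vanished at a point, so would $V$ and $\Psi$, and uniqueness for ODEs (the vector field is $C^1$) would give $\Psi\equiv0$. So $g=y/u$ is defined everywhere, and it is real by the first integral. Now $1+g^2=\rho^2/|u|^2=V^{p-1}\,pb/V^p=pb/V$, and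
$$g'=\frac{y'}{u}-g\,\frac{u'}u=V-2m+Vg^2=V(1+g^2)-2m=pb-2m=b .$$
Hence $g=b(x-x_0)$ and $V=\frac{pb}{1+b^2(x-x_0)^2}$. Also $u'/u=-Vg$ is real, so $u$ has constant phase, and $u=cV^{p/2}$ with $|c|^2=\frac1{pb}$.

Two things should be kept from this. The solution has the shape
$$\rho^{-a}\Phi=\text{constant},\qquad \rho^{-a}X=\text{an affine function of }x, $$
because $\rho^{-a}=V^{-p/2}$ and $X=ibV^{p/2}\alpha_1(x-x_0)\,(c,0)$. And the method stops at $d=2$: the second first integral is the case $d=1$ of a divergence identity $\sum_k\partial_k\tau_{kj}=\frac1p\partial_j(V^p)$, proved in Section 6. On the line a derivative that vanishes forces a pointwise relation, $2m|\Phi|^2=\frac{p-1}pV^p$. For $d\ge2$ that identity says that a tensor field is divergence free. We shall extract from it only its integrated consequence $2m\int|\Phi|^2=\frac{p-d}p\int V^p$.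

## 5. Regularity of solutions

The purpose of this section is to make all later manipulations legitimate, with bounds depending only on $\|\Psi\|_q$ (they are reused in a compactness argument in Section 12).

**Estimate (E).** Let $1<r<\infty$. If $u,(\alpha\cdot\nabla)u\in L^r(B_2(y))$, then
$$\|u\|_{W^{1,r}(B_1(y))}\le C\big(\|u\|_{L^r(B_2(y))}+\|(\alpha\cdot\nabla)u\|_{L^r(B_2(y))}\big),\qquad C=C(r,d,N),$$
and the radii may be changed, with a change of $C$.

*Proof.* Let $\zeta\in C_c^\infty(B_2(y))$ be a cutoff, $\zeta=1$ on $B_1(y)$, and $w=\zeta u$. Then $(\alpha\cdot\nabla)w=\zeta(\alpha\cdot\nabla)u+(\alpha\cdot\nabla\zeta)u\in L^r$. Let $w_\epsilon\in C_c^\infty$ be mollifications of $w$. In Fourier variables $\partial_j$ is $i\xi_j$ and $\alpha\cdot\nabla$ is $i\,\alpha\cdot\xi$, whose inverse is $-i\,\alpha\cdot\xi/|\xi|^2$. So $\partial_jw_\epsilon$ arises from $(\alpha\cdot\nabla)w_\epsilon$ by the multiplier $\xi_j\,\alpha\cdot\xi/|\xi|^2$, homogeneous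 of degree $0$ and smooth off the origin, hence bounded on $L^r$ by Calderón–Zygmund. So $\|\partial_jw_\epsilon\|_r\le C\|(\alpha\cdot\nabla)w_\epsilon\|_r\le C\|(\alpha\cdot\nabla)w\|_r$. Let $\epsilon\to0$. $\square$

**Lemma 1.** Let $\lambda\in[-m,m]$ and let $\Psi\in L^q$ solve $D_m\Psi-|\Psi|^{2/(p-1)}\Psi=\lambda\Psi$ in distributions. Then $\Psi\in C^1\cap W^{2,r}_{loc}$ for all $r<\infty$, and $\|\Psi\|_{C^1(\mathbb R^d)}\le C$ with $C$ depending only on $p,d,N,m$ and an upper bound for $\|\Psi\|_q$.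

*Proof.* The equation is $(\alpha\cdot\nabla)\Psi=g$ with $g=i\big(|\Psi|^{2/(p-1)}+\lambda-m\beta\big)\Psi$.

**Step 1: boundedness.** Suppose $\Psi\in L^s$ on a ball, with $q\le s<\infty$. The nonlinear part of $g$ has size $|\Psi|^{(p+1)/(p-1)}$, so it is in $L^r$ with $r=s\frac{p-1}{p+1}<s$, and $r\ge q\frac{p-1}{p+1}=\frac{2p}{p+1}>1$. The linear part is in $L^s\subset L^r$ on the ball. By (E), $\Psi\in W^{1,r}$ on a smaller concentric ball. If $r<d$, Sobolev's embedding gives $\Psi\in L^{s'}$ there, with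
$$\frac1{s'}=\frac1r-\frac1d=\frac1s+\frac2{(p-1)s}-\frac1d\le\frac1s-\Big(\frac1d-\frac1p\Big),$$
because $s\ge q$ means $\frac2{(p-1)s}\le\frac1p$. Since $p>d$, this lowers $\frac1s$ by at least a fixed positive amount. As $\frac1s$ stays positive, starting from $s=q$ we reach $r\ge d$ after a number of steps bounded in terms of $p,d$. If $d\ge2$, then $\Psi\in W^{1,d}$, hence $\Psi\in L^s$ for all $s<\infty$; one more step with $s$ large gives $r>d$ and so $\Psi\in L^\infty$ on a smaller ball. If $d=1$, already the first step has $r>1=d$. The bounds do not depend on the center of the ball, so $\Psi\in L^\infty(\mathbb R^d)$.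

**Step 2: derivatives.** Now $g\in L^\infty$, so (E) bounds $\Psi$ in $W^{1,r}$ on unit balls, uniformly in the center, for every $r<\infty$. The map $z\mapsto|z|^{2/(p-1)}z$ is smooth off $0$ and homogeneous of degree $>1$, so it is $C^1$ with derivative bounded on bounded sets. Hence $g\in W^{1,r}$ on unit balls, uniformly. Apply (E) to $\partial_j\Psi$, which satisfies $(\alpha\cdot\nabla)\partial_j\Psi=\partial_jg$: we get uniform $W^{2,r}$ bounds for all $r<\infty$, and with $r>d$ the $C^1$ bound. $\square$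

## 6. Three integral identities

From here through Section 9, $0\ne\Psi\in L^q$ solves the critical equation (3). By Lemma 1, $\Psi$, $\nabla\Psi$ and $V$ are bounded. Since $\Psi$ is not assumed to be in $L^2$, we need a growth bound. Let $\zeta_R=\zeta(\cdot/R)$ with $\zeta\in C_c^\infty$, $0\le\zeta\le1$, $\zeta=1$ on $B_1$, $\operatorname{supp}\zeta\subset B_2$. Hölder with $\frac12-\frac1q=\frac1{2p}$ gives
$$\|\Psi\|_{L^2(B_{2R})}\le CR^{\frac d{2p}}\|\Psi\|_q,\qquad \varepsilon_R:=\int|\nabla\zeta_R|^2\rho^2\le CR^{-2+\frac dp}\to0 . \tag{5}$$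

**Lemma 2.** $\Phi\in L^2$, $\nabla\Psi\in L^2$, $\int V^2\rho^2<\infty$, and
$$\int|\nabla\Psi|^2=\int V^2\rho^2-4m\int V|\Phi|^2+4m^2\int|\Phi|^2, \tag{6}$$
$$2m\int|\Phi|^2=\int V|\Phi|^2-\int V|X|^2,\quad\text{equivalently}\quad 2\int V|\Phi|^2=W+2m\int|\Phi|^2, \tag{7}$$
$$2m\int|\Phi|^2=\frac{p-d}p\,W . \tag{8}$$

*Proof.* First, $V^2\rho^2\le\|V\|_\infty V^p\in L^1$.

**Step 1: $\Phi\in L^2$ and (7).** We pair the upper equation with $\Phi$. Write $\zeta=\zeta_R$. Pair $\mathbb DX+2m\Phi=V\Phi$ with $\zeta^2\Phi$, integrate by parts, and use $\mathbb D(\zeta^2\Phi)=\zeta^2VX-2i\zeta(\alpha\cdot\nabla\zeta)\Phi$: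
$$2m\int\zeta^2|\Phi|^2=\int\zeta^2V|\Phi|^2-\int\zeta^2V|X|^2+e_R,\qquad |e_R|\le2\int\zeta|\nabla\zeta||\Phi||X| . \tag{9}$$
Since $|e_R|\le m\int\zeta^2|\Phi|^2+\frac1m\varepsilon_R$, we get $m\int\zeta^2|\Phi|^2\le\int V\rho^2+\frac1m\varepsilon_R$, which is bounded; so $\Phi\in L^2$. Now (5) gives $|e_R|\le CR^{-1}\|\Phi\|_2R^{d/(2p)}\|\Psi\|_q\to0$, because $\frac d{2p}<\frac12$. Let $R\to\infty$ in (9): this is the first form of (7). Adding $W=\int V\rho^2=\int V|\Phi|^2+\int V|X|^2$ gives the second.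

**Step 2: $\nabla\Psi\in L^2$ and (6).** We use $\|\nabla u\|_2=\|\mathbb Du\|_2$ with cutoffs. By Step 1, $\mathbb D\Psi=V\Psi-2m\Phi\in L^2$. Since $\mathbb D(\zeta_R\Psi)=\zeta_R\mathbb D\Psi-i(\alpha\cdot\nabla\zeta_R)\Psi$,
$$\|\nabla(\zeta_R\Psi)\|_2=\|\mathbb D(\zeta_R\Psi)\|_2\le\|\mathbb D\Psi\|_2+\varepsilon_R^{1/2},$$
and Fatou gives $\nabla\Psi\in L^2$. On both sides the cutoff error is at most $\varepsilon_R^{1/2}\to0$ in $L^2$, so in the limit
$$\|\nabla\Psi\|_2^2=\|\mathbb D\Psi\|_2^2=\int V^2|X|^2+\int(V-2m)^2|\Phi|^2,$$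
which is (6) after expanding the square.

**Step 3: a divergence identity.** This is the preparation for (8). Let $\tau_{kj}=(\Psi,-i\alpha_k\partial_j\Psi)$. As $\Psi\in C^1\cap W^{2,2}_{loc}$ and $-i\alpha_k$ is skew, almost everywhere
$$\sum_k\partial_k\tau_{kj}=-(\mathbb D\Psi,\partial_j\Psi)+(\Psi,\partial_j\mathbb D\Psi)=(\Psi,\partial_j(V\Psi))-(V\Psi,\partial_j\Psi)=\tfrac1p\partial_j(V^p). \tag{10}$$
In the second equality we inserted $\mathbb D\Psi=V\Psi-2m\Phi$; the mass terms are $2m(\Phi,\partial_j\Psi)-2m(\Psi,\partial_j\Phi)=2m(\Phi,\partial_j\Phi)-2m(\Phi,\partial_j\Phi)=0$. In the third, where $\rho>0$ the left side is $\rho^2\partial_jV=V^{p-1}\partial_jV$. At zeros of $\Psi$ both sides vanish: $V\Psi$ is $C^1$ and is paired with $\Psi=0$, and $V^p=\rho^q$ with $q>2$ has zero gradient there. (For $d=1$, (10) is the first integral of Section 4.)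

**Step 4: (8).** We multiply (10) by $x_j\zeta_R$, sum over $j$ and integrate by parts. Using $\sum_k\tau_{kk}=(\Psi,\mathbb D\Psi)=V^p-2m|\Phi|^2$ we get
$$\int\zeta_R(V^p-2m|\Phi|^2)+\sum_{k,j}\int\tau_{kj}x_j\partial_k\zeta_R=\frac1p\int V^p\,(d\,\zeta_R+x\cdot\nabla\zeta_R).$$
The term with $x\cdot\nabla\zeta_R$ is at most $C\int_{|x|\ge R}V^p\to0$. For the second integral, $\alpha_k$ exchanges $\operatorname{Ran}P_\pm$, so
$$\tau_{kj}=(\Phi,-i\alpha_k\partial_jX)+(X,-i\alpha_k\partial_j\Phi)=(\Phi,-i\alpha_k\partial_jX)-(\partial_jX,-i\alpha_k\Phi)+\partial_j(X,-i\alpha_k\Phi).$$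
The first two terms are in $L^1$ since $\Phi,\nabla X\in L^2$; as $|x||\nabla\zeta_R|\le C\mathbf 1_{R\le|x|\le2R}$, they contribute $o(1)$. In the last term we integrate by parts once more; since $|\partial_j(x_j\partial_k\zeta_R)|\le C/R$ on $B_{2R}$, its contribution is at most $\frac CR\int_{B_{2R}}|X||\Phi|\le CR^{-1+d/(2p)}\to0$. In the limit, $W-2m\int|\Phi|^2=\frac dpW$, which is (8). $\square$

The rewriting of $\tau_{kj}$ in Step 4 deserves attention: $X\nabla\Phi$ is not known to be integrable, because $X$ may fail to be in $L^2$. Moving the derivative from $\Phi$ to $X$ removes the problem.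

## 7. Two test spinors that do not decide the matter

Suppose we know $Q(V,\cdot)\ge0$ for a critical optimal $V$. Which spinor should be inserted?

The sensible first choice is $\Phi=P_+\Psi$, the spinor that the Schur complement suggests. But $|(\alpha\cdot\nabla)\Phi|^2/V=V|X|^2$, so (7) says
$$Q(V,\Phi)=\int V|X|^2+2m\int|\Phi|^2-\int V|\Phi|^2=0$$
for every solution. The inequality becomes $0\ge0$ and contains no information.

The second choice is $|\Phi|\varphi_0$ with $\varphi_0$ constant, in the hope that replacing a spinor by its modulus lowers the kinetic term. For a constant unit spinor, $|(\alpha\cdot\nabla)(f\varphi_0)|=|(\alpha\cdot\nabla f)\varphi_0|=|\nabla f|$. One would therefore want $|\nabla|\Phi||\le|(\alpha\cdot\nabla)\Phi|$. For $d=1$ this is true, since $|\alpha_1\Phi'|=|\Phi'|\ge\big||\Phi|'\big|$ where $\Phi\neq0$. For $d=2$ it is false as a pointwise statement: with Pauli matrices, $(\alpha\cdot\nabla)(u,0)=(0,(\partial_1+i\partial_2)u)$,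 so for $u=x_1+ix_2$ the right side is $0$ while $|\nabla|u||=1$ off the origin. The form sees only the combination $\alpha\cdot\nabla\Phi$ and not the full gradient, and a comparison that uses $\Phi$ alone fails here.

Section 4 points to a third choice. There $\Phi=V^{p/2}\cdot$constant, and $V^{p/2}=\rho^a$ involves both components. For a general solution $\rho^a\varphi_0$ is different from $|\Phi|\varphi_0$, and the deviation can be measured.

## 8. A sum of squares adapted to the explicit solution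

Let $\Omega=\{\rho>0\}$, an open set on which $\rho$ is $C^1$, and put $\xi=\nabla\rho/\rho$ there. On the line, $\rho^{-a}\Phi$ was constant and $\rho^{-a}X$ was affine with slope $ib\alpha_1\rho^{-a}\Phi$. The $d$-dimensional analogue is $\partial_j(\rho^{-a}\Phi)=0$ and $\partial_j(\rho^{-a}X)=ib\alpha_j\rho^{-a}\Phi$. We give names to the failure of these equations:
$$\begin{aligned}\mathcal S_j&=\rho^a\,\partial_j(\rho^{-a}\Phi)=\partial_j\Phi-a\xi_j\Phi,\\ \mathcal T_j&=\rho^a\big[\partial_j(\rho^{-a}X)-ib\alpha_j\rho^{-a}\Phi\big]=\partial_jX-a\xi_jX-ib\alpha_j\Phi .\end{aligned} \tag{11}$$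
Write $|\mathcal S|^2=\sum_j|\mathcal S_j|^2$ and $\alpha\cdot\mathcal S=\sum_j\alpha_j\mathcal S_j$, likewise for $\mathcal T$, and define the defect
$$\mathcal E:=|\mathcal S|^2+|\mathcal T|^2-\frac1p\big(|\alpha\cdot\mathcal S|^2+|\alpha\cdot\mathcal T|^2\big)\ \ge\ \Big(1-\frac dp\Big)\big(|\mathcal S|^2+|\mathcal T|^2\big)\ge0 . \tag{12}$$
The inequality is Cauchy–Schwarz: $|\alpha\cdot\mathcal S|^2\le\big(\sum_j|\mathcal S_j|\big)^2\le d|\mathcal S|^2$.

**Lemma 3.** On $\Omega$,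
$$\mathcal E=|\nabla\Psi|^2-a|\nabla\rho|^2-\frac1pV^2\rho^2+2mb|\Phi|^2 . \tag{13}$$

*Proof.* **Step 1: the traces.** The equation enters here. By (3) and $2m+bd=pb$,
$$\alpha\cdot\mathcal S=iVX-a(\alpha\cdot\xi)\Phi,\qquad \alpha\cdot\mathcal T=i(V-2m)\Phi-a(\alpha\cdot\xi)X-ibd\,\Phi=i(V-pb)\Phi-a(\alpha\cdot\xi)X .$$

**Step 2: the full squares.** Let $Z=(i\Phi,(\alpha\cdot\xi)X)$, the one cross term that will appear. Since $(\Psi,\partial_j\Psi)=\rho\,\partial_j\rho$, we have $\sum_j\xi_j(\Psi,\partial_j\Psi)=|\nabla\rho|^2=|\xi|^2\rho^2$, and $\sum_j(\partial_jX-a\xi_jX,\,i\alpha_j\Phi)=\big((\alpha\cdot\nabla)X-a(\alpha\cdot\xi)X,\,i\Phi\big)$ because $\alpha_j$ is symmetric and commutes with $i$. Expanding,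
$$\begin{aligned}|\mathcal S|^2+|\mathcal T|^2&=|\nabla\Psi|^2+(a^2-2a)|\nabla\rho|^2-2b\big((\alpha\cdot\nabla)X-a(\alpha\cdot\xi)X,\,i\Phi\big)+db^2|\Phi|^2\\&=|\nabla\Psi|^2+(a^2-2a)|\nabla\rho|^2-2b(V-2m)|\Phi|^2+2abZ+db^2|\Phi|^2,\end{aligned}$$
where the last line uses $(\alpha\cdot\nabla)X=i(V-2m)\Phi$.

**Step 3: the squares of the traces.** Note $(iX,(\alpha\cdot\xi)\Phi)=(i(\alpha\cdot\xi)X,\Phi)=-((\alpha\cdot\xi)X,i\Phi)=-Z$. Hence
$$|\alpha\cdot\mathcal S|^2=V^2|X|^2+2aVZ+a^2|\xi|^2|\Phi|^2,\qquad |\alpha\cdot\mathcal T|^2=(V-pb)^2|\Phi|^2-2a(V-pb)Z+a^2|\xi|^2|X|^2,$$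
and the sum is $V^2\rho^2+(p^2b^2-2pbV)|\Phi|^2+2apbZ+a^2|\nabla\rho|^2$.

**Step 4: subtraction.** Subtract $\frac1p$ of Step 3 from Step 2. The $Z$ terms give $2ab-2ab=0$. The $V|\Phi|^2$ terms give $-2b+2b=0$. The remaining coefficient of $|\Phi|^2$ is $4mb+db^2-pb^2=4mb-2mb=2mb$. The coefficient of $|\nabla\rho|^2$ is $a^2(1-\frac1p)-2a=a-2a=-a$. What is left is (13). $\square$

**Remark (why the factor $\frac1p$).** The plain sum $|\mathcal S|^2+|\mathcal T|^2$ contains $2abZ$, and none of (6)–(8) evaluates $\int Z$. If one subtracts $\vartheta$ times the squared traces, the coefficient of $Z$ is $2ab-2ab\,p\vartheta$, which vanishes only for $\vartheta=\frac1p$. The lower bound in (12) is then strict in the right direction because $p>d$.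

## 9. The value of $Q$ on $V^{p/2}\varphi_0$

**Proposition 4.** Let $0\ne\Psi\in L^q$ solve the critical NLD equation and let $\varphi_0\in\operatorname{Ran}P_+$ be constant with $|\varphi_0|=1$. Then $v:=V^{p/2}=\rho^a\in H^1$ and
$$Q(V,v\varphi_0)=a^2\int_\Omega|\nabla\rho|^2+2mW-\int V^2\rho^2=-\frac p{p-1}\int_\Omega\mathcal E\ \le0 . \tag{14}$$

*Proof.* **Step 1: the first equality.** Here we just insert. Since $a>1$, $v=|\Psi|^a$ is $C^1$, with $\nabla v=a\rho^{a-1}\nabla\rho$ on $\Omega$ and $\nabla v=0$ off $\Omega$. As $\rho^{2a-2}=V$, on $\Omega$ we have $|\nabla v|^2=a^2V|\nabla\rho|^2\le C|\nabla\Psi|^2\in L^1$. Also $v^2=V^p\in L^1$, so $v\in H^1$. Now $|(\alpha\cdot\nabla)(v\varphi_0)|^2=|\nabla v|^2$, so the first term of $Q$ is $\int_\Omega|\nabla v|^2/V=a^2\int_\Omega|\nabla\rho|^2$ (off $\Omega$ the integrand is $0/0=0$). The second is $2m\int V^p=2mW$, and the third is $\int Vv^2=\int V^{p+1}=\int V^2\rho^2$.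

**Step 2: the second equality.** We integrate (13) over $\Omega$ and use the three identities. All terms are integrable by Lemma 2, and $\nabla\Psi=0$ a.e. off $\Omega$ (the gradient of a Sobolev function vanishes a.e. on its zero set). Inserting (6),
$$\int_\Omega\mathcal E=-a\int_\Omega|\nabla\rho|^2+\frac{p-1}p\int V^2\rho^2-4m\int V|\Phi|^2+(4m^2+2mb)\int|\Phi|^2 .$$
By (7), $4m\int V|\Phi|^2=2mW+4m^2\int|\Phi|^2$. By (8), $2mb\int|\Phi|^2=\frac{b(p-d)}pW=\frac{2m}pW$. So
$$\int_\Omega\mathcal E=-a\int_\Omega|\nabla\rho|^2+\frac{p-1}p\int V^2\rho^2-2m\,\frac{p-1}pW=\frac{p-1}p\Big\{-a^2\int_\Omega|\nabla\rho|^2+\int V^2\rho^2-2mW\Big\},$$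
since $a=\frac{p-1}pa^2$. The brace is $-Q(V,v\varphi_0)$ by Step 1, and $\mathcal E\ge0$ by (12). $\square$

## 10. Zero defect forces the profile

**Proposition 5.** If $Q(V,v\varphi_0)=0$ in (14), then $V=\frac{pb}{1+b^2|x-x_0|^2}$ and $\Psi=V^{p/2}\big(1+ib\,\alpha\cdot(x-x_0)\big)\varphi_0'$ for some $x_0\in\mathbb R^d$ and $\varphi_0'\in\operatorname{Ran}P_+$ with $|\varphi_0'|^2=\frac1{pb}$. Conversely, all these $\Psi$ lie in $L^q$, satisfy $|\Psi|^{2/(p-1)}=V$ and solve the critical NLD equation.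

*Proof.* **Step 1: integrate $\mathcal S=\mathcal T=0$.** Since $\mathcal E\ge0$ is continuous on $\Omega$ and has integral $0$, it vanishes, and (12) with $p>d$ gives $\mathcal S=\mathcal T=0$ on $\Omega$. Let $\Omega_0$ be a component of $\Omega\ne\emptyset$, and put $\phi=\rho^{-a}\Phi$, $\chi=\rho^{-a}X$ on $\Omega_0$. By (11), $\partial_j\phi=0$ and $\partial_j\chi=ib\alpha_j\phi$. So $\phi=\varphi_0'$ is constant and $\chi=\chi_0+ib(\alpha\cdot x)\varphi_0'$ with $\chi_0$ constant.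

**Step 2: $\Omega_0=\mathbb R^d$.** We must exclude zeros of $\Psi$. On $\Omega_0$,
$$w:=\frac1V=\rho^{2-2a}=\rho^{-2a}\rho^2=|\phi|^2+|\chi|^2$$
is a polynomial, hence bounded on bounded sets. At a boundary point of $\Omega_0$ we would have $V=0$, so by continuity $w=1/V$ would be unbounded nearby. So there is no boundary point.

**Step 3: $w$ up to constants.** If $\varphi_0'=0$, then $w$, hence $V$, is a positive constant, which is not in $L^p$. So $\varphi_0'\neq0$, and $w$ is a quadratic polynomial with leading part $|b(\alpha\cdot x)\varphi_0'|^2=b^2|\varphi_0'|^2|x|^2$. Completing the square, $w=b^2|\varphi_0'|^2|x-x_0|^2+c$ for some $x_0,c$.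

**Step 4: the constants.** So far the equation has not been used on $\chi_0$ and $|\varphi_0'|$; it enters through $\alpha\cdot\mathcal S=0$, that is, $iVX=a(\alpha\cdot\xi)\Phi$, or $iV\chi=a(\alpha\cdot\xi)\varphi_0'$. As $\rho=V^{(p-1)/2}$, we have $\xi=\frac{p-1}2\nabla\log V=-\frac{p-1}2V\nabla w$, and $a\frac{p-1}2=\frac p2$, so
$$i\chi=-\frac p2(\alpha\cdot\nabla w)\varphi_0' .$$
At $x_0$, $\nabla w=0$, so $\chi(x_0)=0$. Therefore $\chi=ib\,\alpha\cdot(x-x_0)\varphi_0'$ and $c=w(x_0)=|\varphi_0'|^2$. Inserting $\nabla w=2b^2|\varphi_0'|^2(x-x_0)$ gives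
$$-b\,\alpha\cdot(x-x_0)\varphi_0'=-pb^2|\varphi_0'|^2\,\alpha\cdot(x-x_0)\varphi_0',$$
so $|\varphi_0'|^2=\frac1{pb}$. Thus $w=\frac{1+b^2|x-x_0|^2}{pb}$ and $\Psi=\rho^a(\phi+\chi)=V^{p/2}(1+ib\,\alpha\cdot(x-x_0))\varphi_0'$.

**Step 5: converse.** We verify the solution, with $x_0=0$. Since $\varphi_0'$ and $(\alpha\cdot x)\varphi_0'$ lie in the orthogonal spaces $\operatorname{Ran}P_\pm$, $|\Psi|^2=V^p\frac{1+b^2|x|^2}{pb}=V^{p-1}$, and $\int|\Psi|^q=\int V^p<\infty$ since $2p>d$. Put $\Phi=V^{p/2}\varphi_0'$, $X=V^{p/2}ib(\alpha\cdot x)\varphi_0'$; here $\nabla\log V=-V\nabla w=-\frac{2b}pVx$. Then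
$$\mathbb D\Phi=-i\,\tfrac p2V^{p/2}\big(-\tfrac{2b}pV\,\alpha\cdot x\big)\varphi_0'=V\cdot V^{p/2}ib(\alpha\cdot x)\varphi_0'=VX .$$
Using $(\alpha\cdot\nabla)(\alpha\cdot x)=\sum_j\alpha_j^2=d$ and $Vb^2|x|^2=pb-V$,
$$\mathbb DX=b\big[\tfrac p2V^{p/2}\big(-\tfrac{2b}pV\,\alpha\cdot x\big)(\alpha\cdot x)+dV^{p/2}\big]\varphi_0'=V^{p/2}\big[-Vb^2|x|^2+bd\big]\varphi_0'=V^{p/2}[V-pb+bd]\varphi_0',$$
which equals $(V-2m)\Phi$ because $pb-bd=2m$. $\square$

## 11. Nonnegativity of $Q$ up to the critical norm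

**Proposition 6.** Let $0\le V\in L^p$ and $\|V\|_p\le\alpha_*$. Then $Q(V,\varphi)\ge0$ for all $\varphi\in H^1(\mathbb R^d,\operatorname{Ran}P_+)$.

*Proof.* The plan: turn on the potential as $tV$, $0\le t\le1$. For $\lambda$ slightly above $-m$, facts (i) and (ii) keep $\lambda$ out of the spectrum of $D_m-tV$, so the Schur complement at $\lambda$ cannot lose positivity along the way. Then let $\lambda\downarrow-m$. Steps 1–4 treat $V\in L^p\cap L^\infty$ with $\|V\|_p<\alpha_*$; Step 5 treats the general case.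

**Step 1: a spectral gap for all $tV$.** We may assume $V\ne0$: if $V=0$ and $Q(0,\varphi)<\infty$, then $(\alpha\cdot\nabla)\varphi=0$, so $\nabla\varphi=0$ and $\varphi=0$. Let $M=\|V\|_\infty$ and $\Lambda=\Lambda_D(\|V\|_p,p)$, so $\Lambda>-m$. Since $V$ is bounded, $D_m-tV$ is self-adjoint on $H^1$.

Multiplication by $V$ is compact from $H^1$ to $L^2$. Fix $r>\max(p,2)$; then $r>d$, $V\in L^r$, and $H^1\subset L^{2r/(r-2)}$, so
$$\|V\mathbf 1_{|x|>R}u\|_2\le\|V\mathbf 1_{|x|>R}\|_r\|u\|_{2r/(r-2)}\to0\quad(R\to\infty)$$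
uniformly on the unit ball of $H^1$. And $V\mathbf 1_{|x|\le R}$ is compact from $H^1$ to $L^2$ by Rellich's theorem and boundedness of $V$. A norm limit of compact operators is compact. By Weyl's theorem the essential spectrum of $D_m-tV$ is that of $D_m$, and its spectrum in $(-m,m)$ consists of eigenvalues.

By the definition of $\Lambda_D$ and its monotonicity, $\lambda_D(tV)\ge\Lambda_D(t\|V\|_p,p)\ge\Lambda$ for $t\in[0,1]$. Thus $\sigma(D_m-tV)\cap(-m,\Lambda)=\emptyset$ for all $t\in[0,1]$. Fix $\lambda\in(-m,\Lambda)$; then $\lambda<m$.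

**Step 2: the Schur form at $\lambda$ and continuity of its bottom.** Set
$$q_t(\varphi)=\int\frac{|\mathbb D\varphi|^2}{m+\lambda+tV}+\int(m-\lambda-tV)|\varphi|^2,\qquad\varphi\in H^1(\mathbb R^d,\operatorname{Ran}P_+).$$
Since $\frac1{2m+M}\le\frac1{m+\lambda+tV}\le\frac1{m+\lambda}$ and $\|\mathbb D\varphi\|_2=\|\nabla\varphi\|_2$, there are $c_0,C_0>0$ independent of $t$ with
$$c_0\|\varphi\|_{H^1}^2-C_0\|\varphi\|_2^2\le q_t(\varphi)\le C_0\|\varphi\|_{H^1}^2 .$$
So $q_t$ is closed and bounded below. Let $S_t$ be its self-adjoint operator and $\mu(t)=\inf\sigma(S_t)$, which is the infimum of $q_t$ over $\|\varphi\|_2=1$. Since $\big|\frac1{m+\lambda+tV}-\frac1{m+\lambda+sV}\big|\le\frac{M|t-s|}{(m+\lambda)^2}$,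
$$|q_t(\varphi)-q_s(\varphi)|\le C|t-s|\,\|\varphi\|_{H^1}^2\le C'|t-s|\big(q_s(\varphi)+C_0\|\varphi\|_2^2\big).$$
Taking the infimum over $\|\varphi\|_2=1$ gives $\mu(t)\le\mu(s)+C'|t-s|(\mu(s)+C_0)$ for all $s,t\in[0,1]$. Also $\mu\ge-C_0$, and $\mu\le C_0\|\varphi_1\|_{H^1}^2$ for a fixed normalized $\varphi_1\in H^1$. So $\mu$ is bounded, hence Lipschitz.

**Step 3: $\mu(1)\ge0$.** Here a zero of $\mu$ is converted into a point of $\sigma(D_m-tV)$. We have $\mu(0)\ge m-\lambda>0$. Suppose $\mu(1)<0$. Then $\mu(t)=0$ for some $t\in(0,1)$, so $0\in\sigma(S_t)$ and there are $\varphi_n$ in the domain of $S_t$ with $\|\varphi_n\|_2=1$ and $f_n:=S_t\varphi_n\to0$ in $L^2$. Put $X_n=\frac{\mathbb D\varphi_n}{m+\lambda+tV}\in L^2(\mathbb R^d,\operatorname{Ran}P_-)$. By definition of $S_t$, for all $\theta\in C_c^\infty(\mathbb R^d,\operatorname{Ran}P_+)$,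
$$\int\langle\mathbb D\theta,X_n\rangle+\int(m-\lambda-tV)\langle\theta,\varphi_n\rangle=\int\langle\theta,f_n\rangle .$$
So $\mathbb DX_n=f_n-(m-\lambda-tV)\varphi_n\in L^2$ in distributions (testing with $\theta\in\operatorname{Ran}P_-$ gives $0$ on both sides), and $X_n\in H^1$ by Fourier transform. The upper component of $(D_m-tV-\lambda)(\varphi_n+X_n)$ is $(m-tV-\lambda)\varphi_n+\mathbb DX_n=f_n$, and the lower one is $\mathbb D\varphi_n-(m+\lambda+tV)X_n=0$. Hence
$$(D_m-tV-\lambda)(\varphi_n+X_n)=f_n\to0,\qquad\|\varphi_n+X_n\|_2\ge1,$$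
so $\lambda\in\sigma(D_m-tV)$, contradicting Step 1.

**Step 4: $\lambda\downarrow-m$.** Since $\frac1V\ge\frac1{m+\lambda+V}$, Step 3 gives
$$\int\frac{|\mathbb D\varphi|^2}V+\int(m-\lambda-V)|\varphi|^2\ge q_1(\varphi)\ge0$$
for every $\lambda\in(-m,\Lambda)$. Let $\lambda\downarrow-m$ and note $|\mathbb D\varphi|=|(\alpha\cdot\nabla)\varphi|$: this is $Q(V,\varphi)\ge0$.

**Step 5: general $V$.** We truncate and scale. If $\int|(\alpha\cdot\nabla)\varphi|^2/V=\infty$ there is nothing to prove. Otherwise $(\alpha\cdot\nabla)\varphi=0$ a.e. on $\{V=0\}$. Apply Steps 1–4 to $tV_n$, where $V_n=\min(V,n)$ and $0<t<1$; its $L^p$ norm is less than $\alpha_*$. Since $\frac1{V_n}\le\frac1V+\frac1n$ on $\{V>0\}$,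
$$0\le\frac1t\int\frac{|(\alpha\cdot\nabla)\varphi|^2}V+\frac1{tn}\int|(\alpha\cdot\nabla)\varphi|^2+2m\int|\varphi|^2-t\int V_n|\varphi|^2 .$$
Let $n\to\infty$ (monotone convergence in the last integral), then $t\to1$. $\square$

## 12. Classification, existence, and the value of $\alpha_*$

**Step 1: every critical optimal potential is of the stated form (first part of Theorem A).** Let $V=|\Psi|^{2/(p-1)}$ be optimal at the critical point, and let $\varphi_0\in\operatorname{Ran}P_+$ with $|\varphi_0|=1$. As $\|V\|_p=\alpha_*$, Proposition 6 gives $Q(V,V^{p/2}\varphi_0)\ge0$. As $\Psi$ solves the critical equation, Proposition 4 gives $Q(V,V^{p/2}\varphi_0)\le0$. So equality holds, and Proposition 5 gives $V=\frac{pb}{1+b^2|x-x_0|^2}$ and the form of $\Psi$. Only facts (i) and (ii) were used.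

**Step 2: the inequality of Theorem B(1).** We show that no nonzero solution has smaller norm. Suppose $0\neq\Psi\in L^q$ solves the critical equation with $\|V\|_p<\alpha_*$. Let $v=V^{p/2}$ and $t=\alpha_*/\|V\|_p>1$. Here $\int|\nabla v|^2/V=a^2\int_\Omega|\nabla\rho|^2<\infty$, so (4) applies; with Proposition 6 for $tV$ and Proposition 4 for $V$,
$$0\le Q(tV,v\varphi_0)=Q(V,v\varphi_0)-\Big(1-\frac1t\Big)\int\frac{|\nabla v|^2}V-(t-1)\int V^{p+1}<0,$$
a contradiction. Hence $\int|\Psi|^q=\|V\|_p^p\ge\alpha_*^p$. If equality holds, $V$ is critical optimal and Step 1 applies.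

**Step 3: approximating solutions that do not vanish in the limit.** This begins the existence proof, and it is the place where fact (iii) is used. Let $\nu_n\uparrow\alpha_*$ and $\lambda_n=\Lambda_D(\nu_n,p)$. By (ii), $\lambda_n\to-m$, and we may assume $\lambda_n\in(-m,0)$. Let $\Psi_n\in L^2\cap L^q$ and $V_n=|\Psi_n|^{2/(p-1)}$ be given by (iii), with $\int|\Psi_n|^q=\nu_n^p\le\alpha_*^p$. By Lemma 1, $\Psi_n$ is bounded in $C^1(\mathbb R^d)$ uniformly in $n$. As $V_n$ is bounded, $\mathbb D\Psi_n\in L^2$, so $\Psi_n\in H^1$. With $\Phi_n=P_+\Psi_n$ and $X_n=P_-\Psi_n$, the equation is $\mathbb DX_n=(V_n-m+\lambda_n)\Phi_n$, $\mathbb D\Phi_n=(V_n+m+\lambda_n)X_n$. Since $\mathbb D$ is symmetric on $H^1$,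
$$\int(V_n-m+\lambda_n)|\Phi_n|^2=\int(\Phi_n,\mathbb DX_n)=\int(\mathbb D\Phi_n,X_n)=\int(V_n+m+\lambda_n)|X_n|^2 .$$
If $\sup V_n<m-\lambda_n$, the left side is $\le0$ and the right side is $\ge0$, so both vanish; as $V_n-m+\lambda_n<0<V_n+m+\lambda_n$ everywhere, $\Phi_n=X_n=0$, a contradiction. So $\sup V_n\ge m-\lambda_n>m$, and after a translation $V_n(0)\ge m/2$.

**Step 4: the limit is critical optimal.** By Arzelà–Ascoli, along a subsequence $\Psi_n\to\Psi$ locally uniformly. Then $|\Psi(0)|^{2/(p-1)}\ge m/2$, so $\Psi\ne0$; passing to the limit in the equation, $\Psi$ solves the critical NLD equation in distributions; and $\int|\Psi|^q\le\liminf\nu_n^p=\alpha_*^p$ by Fatou. Step 2 gives $\int|\Psi|^q\ge\alpha_*^p$. Hence equality holds, and $|\Psi|^{2/(p-1)}$ is a critical optimal potential.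

**Step 5: the constant.** By Step 1 this potential is $\frac{pb}{1+b^2|x-x_0|^2}$. Polar coordinates and the Beta integral give $\int_{\mathbb R^d}(1+|y|^2)^{-p}dy=\frac{2\pi^{d/2}}{\Gamma(d/2)}\cdot\frac{\Gamma(\frac d2)\Gamma(p-\frac d2)}{2\,\Gamma(p)}=\pi^{d/2}\frac{\Gamma(p-\frac d2)}{\Gamma(p)}$. So
$$\alpha_*^p=(pb)^p\int\frac{dx}{(1+b^2|x|^2)^p}=p^pb^{p-d}\pi^{d/2}\frac{\Gamma(p-\frac d2)}{\Gamma(p)},\qquad b=\frac{2m}{p-d},$$
which completes B(2).

**Step 6: the converse parts of Theorem A and B(1).** All $\Psi$ listed in Theorem A solve the critical equation by Proposition 5, and they all have the same $\int|\Psi|^q=\int V^p$. By Step 5 this common value is $\alpha_*^p$. So all of them belong to critical optimal potentials, and all give equality in B(1). Theorem A, B(1) and B(2) are proved. $\blacksquare$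

## 13. Equality in $Q\ge0$

It remains to prove B(3). The inequality is Proposition 6.

**Step 1: the stated pairs give equality.** Let $V=\frac{pb}{1+b^2|x-x_0|^2}$, so $\|V\|_p=\alpha_*$ by B(2), and $\varphi=V^{p/2}\varphi_0$. If $|\varphi_0|^2=\frac1{pb}$, let $\Psi$ be the solution of Theorem A with this $\varphi_0$. Then $\varphi=\Phi$, and we saw in Section 7 that (7) says $Q(V,\Phi)=0$. The general case follows since $Q$ is quadratic in $\varphi$.

For the converse, let $\varphi\neq0$, $Q(V,\varphi)=0$, $\|V\|_p\le\alpha_*$. The idea is that $(V,\varphi)$ minimizes $Q$ under the norm constraint, so varying $V$ and $\varphi$ should give back the critical NLD equation, after which Theorem A applies. The difficulty is the denominator $V$, about whose zeros we know nothing. Put $f=|(\alpha\cdot\nabla)\varphi|^2$. As $Q(V,\varphi)$ is finite, $\int f/V<\infty$ and $f=0$ a.e. on $\{V=0\}$.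

**Step 2: $\|V\|_p=\alpha_*$.** Since $Q(V,\varphi)=0$, $\int V|\varphi|^2\ge2m\int|\varphi|^2>0$. If $\|V\|_p<\alpha_*$, then (4) gives $Q(tV,\varphi)<Q(V,\varphi)=0$ for $t>1$ close to $1$, contradicting Proposition 6.

**Step 3: variation in $V$.** We show that $h:=\frac f{V^2}\mathbf 1_{V>0}+|\varphi|^2$ equals $\mu V^{p-1}$ with a constant $\mu>0$. Let $0\le U\in L^p$ with $\|U\|_p\le\alpha_*$, and $V_t=(1-t)V+tU$, $0<t<1$. Then $\|V_t\|_p\le\alpha_*$, and $f/V_t\le f/((1-t)V)$, so $0\le Q(V_t,\varphi)<\infty$. On $\{V>0\}$, $\frac1{V_t}-\frac1V=\frac{t(V-U)}{VV_t}$. Thus $\frac1t[Q(V_t,\varphi)-Q(V,\varphi)]\ge0$ reads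
$$\int_{U>V>0}f\,\frac{U-V}{VV_t}\le\int_{U\le V,\,V>0}f\,\frac{V-U}{VV_t}+\int(V-U)|\varphi|^2 ;$$
the separate integrals are finite, since the left integrand is $\frac ft\big(\frac1V-\frac1{V_t}\big)\le\frac f{tV}$ and the first one on the right is at most $\frac f{(1-t)V}$. Let $t\downarrow0$. On the left $V_t\downarrow V$, and monotone convergence applies; on the right dominated convergence applies. We get
$$\int hU\le\int hV=\int\frac fV+\int V|\varphi|^2<\infty .$$
Taking the supremum over $U$, the converse of Hölder's inequality gives $h\in L^{p'}$ with $p'=\frac p{p-1}$, and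
$$\alpha_*\|h\|_{p'}\le\int hV\le\|h\|_{p'}\|V\|_p=\alpha_*\|h\|_{p'} .$$
Equality in Hölder means that $h^{p'}$ is proportional to $V^p$, i.e. $h=\mu V^{p-1}$, and $\mu>0$ because $h\neq0$.

**Step 4: set-up for the variation in $\varphi$.** Let $X=\mathbb D\varphi/V$ on $\{V>0\}$ and $X=0$ on $\{V=0\}$. Then a.e.
$$\mathbb D\varphi=VX,\qquad |X|^2+|\varphi|^2=h=\mu V^{p-1} . \tag{15}$$
In particular $X\in L^2_{loc}$. We want to replace $\varphi$ by $\varphi+\epsilon\theta$, but $\int|\mathbb D\theta|^2/V$ may be infinite. So we lift $V$ at the same time by a small amount $\tau$, much larger than $\epsilon^2$, and pay for it with a rescaling; Step 3 will make the first-order cost in $\tau$ vanish. Let $\theta\in C_c^\infty(\mathbb R^d,\operatorname{Ran}P_+)$ and $0\le\eta\in C_c^\infty$ with $\eta=1$ on $\operatorname{supp}\theta$. Put $\kappa=\min(1,p-1)$, fix $s\in(\frac1{1+\kappa},1)$, and for small real $\epsilon\neq0$ let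
$$\tau=|\epsilon|^s,\qquad c=\frac{\alpha_*}{\|V+\tau\eta\|_p},\qquad V_\epsilon=c(V+\tau\eta),\qquad\text{so}\quad\|V_\epsilon\|_p=\alpha_* .$$
Then $\tau^{1+\kappa}=o(\epsilon)$, $\tau^2=O(\tau^{1+\kappa})$, $\tau\epsilon=o(\epsilon)$ and $\epsilon^2/\tau=|\epsilon|^{2-s}=o(\epsilon)$.

**Step 5: expansion of the normalization $c$.** For $x,y\ge0$,
$$(x+y)^p-x^p-px^{p-1}y=p\int_0^y\big[(x+\sigma)^{p-1}-x^{p-1}\big]d\sigma$$
lies between $0$ and $Cy^p$ if $1<p\le2$ (the bracket is at most $\sigma^{p-1}$), and between $0$ and $C(x^{p-2}y^2+y^p)$ if $p\ge2$ (the bracket is at most $(p-1)\sigma(x+\sigma)^{p-2}$). With $x=V$, $y=\tau\eta$, where $\int V^{p-2}\eta^2<\infty$ if $p\ge2$,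
$$\|V+\tau\eta\|_p^p=\alpha_*^p+p\tau\int V^{p-1}\eta+O(\tau^{1+\kappa}),\qquad c=1-\tau\delta+O(\tau^{1+\kappa}),\quad\delta=\alpha_*^{-p}\int V^{p-1}\eta .$$

**Step 6: expansion of the kinetic term.** We expand the three parts of $|\mathbb D\varphi+\epsilon\mathbb D\theta|^2=f+2\epsilon(\mathbb D\varphi,\mathbb D\theta)+\epsilon^2|\mathbb D\theta|^2$ divided by $V+\tau\eta$. On $\{V>0\}$, $f=V^2|X|^2$ and $\frac{V^2}{V+\tau\eta}=V-\tau\eta+\frac{\tau^2\eta^2}{V+\tau\eta}$, so
$$\int\frac f{V+\tau\eta}=\int V|X|^2-\tau\int|X|^2\eta+R,\qquad 0\le R\le\int_{V>0}|X|^2\frac{\tau^2\eta^2}{V+\tau\eta}=O(\tau^{1+\kappa}).$$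
The last bound uses $|X|^2\le\mu V^{p-1}$: if $p\ge2$, $\frac{V^{p-1}\tau^2\eta^2}{V+\tau\eta}\le\tau^2\eta^2V^{p-2}$; if $p<2$, then where $\eta>0$, $\frac{V^{p-1}\tau^2\eta^2}{V+\tau\eta}\le(V+\tau\eta)^{p-2}\tau^2\eta^2\le(\tau\eta)^p$. Next,
$$2\epsilon\int\frac{(\mathbb D\varphi,\mathbb D\theta)}{V+\tau\eta}=2\epsilon\int\frac V{V+\tau\eta}(X,\mathbb D\theta)=2\epsilon\int(X,\mathbb D\theta)+o(\epsilon)$$
by dominated convergence, because $X\in L^2_{loc}$ and $X=0$ on $\{V=0\}$. Finally $\eta=1$ on $\operatorname{supp}\theta$, so $\epsilon^2\int\frac{|\mathbb D\theta|^2}{V+\tau\eta}\le C\epsilon^2/\tau=o(\epsilon)$.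

**Step 7: collecting terms.** Insert these expansions in
$$Q(V_\epsilon,\varphi+\epsilon\theta)=\frac1c\int\frac{|\mathbb D\varphi+\epsilon\mathbb D\theta|^2}{V+\tau\eta}+2m\int|\varphi+\epsilon\theta|^2-c\int(V+\tau\eta)|\varphi+\epsilon\theta|^2 .$$
The term of order zero is $\int V|X|^2+2m\int|\varphi|^2-\int V|\varphi|^2=Q(V,\varphi)=0$. The coefficient of $\tau$ is, by (15) and the definition of $\delta$,
$$\delta\int V(|X|^2+|\varphi|^2)-\int\eta(|X|^2+|\varphi|^2)=\mu\delta\alpha_*^p-\mu\int V^{p-1}\eta=0 .$$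
The remaining terms of orders $\tau^{1+\kappa}$, $\tau\epsilon$, $\epsilon^2$ and $\epsilon^2/\tau$ are $o(\epsilon)$. Hence, by Proposition 6,
$$0\le Q(V_\epsilon,\varphi+\epsilon\theta)=2\epsilon\Big\{\int(X,\mathbb D\theta)+\int(2m-V)(\varphi,\theta)\Big\}+o(\epsilon)$$
for both signs of $\epsilon$, so the brace vanishes for all $\theta$. Using it also with $i\theta$ in place of $\theta$, we conclude $\mathbb DX+2m\varphi=V\varphi$ in distributions.

**Step 8: conclusion.** Let $\Psi=\mu^{-1/2}(\varphi+X)$, so $P_+\Psi=\mu^{-1/2}\varphi$ and $P_-\Psi=\mu^{-1/2}X$. By (15), $|\Psi|^2=V^{p-1}$, so $V=|\Psi|^{2/(p-1)}$ and $\int|\Psi|^q=\int V^p=\alpha_*^p$. Together with $\mathbb D\varphi=VX$, Step 7 says that $\Psi$ solves the critical NLD equation, and $\Psi\neq0$. So $V$ is a critical optimal potential. Theorem A gives $V=\frac{pb}{1+b^2|x-x_0|^2}$ and $\varphi=\mu^{1/2}P_+\Psi=V^{p/2}\varphi_0$ for a constant $\varphi_0\in\operatorname{Ran}P_+$, nonzero because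 $\varphi\ne0$. $\blacksquare$
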